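# Soft cuts in $\mathbb Z$: finite spectrum approximation in uniform Roe algebras

## 1. Finite propagation, real rank zero, and two coarse notions

Throughout, $X$ is a nonempty metric space in which every bounded set is finite. For instance $\mathbb Z$ and $\mathbb N=\{0,1,2,\dots\}$ carry $d(m,n)=|m-n|$, and $\mathbb N\times\mathbb Z$ carries the $\ell^1$ metric. A finitely generated group carries a word metric $d(g,h)=|g^{-1}h|$. For $S\subset X$, $P_S$ denotes the projection of $\ell^2(X)$ onto $\ell^2(S)$. The matrix entries of $T\in B(\ell^2(X))$ are $T_{x,y}=\langle T\delta_y,\delta_x\rangle$. A bounded function on $X$ is also regarded as a diagonal operator.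

**Definition (finite propagation).** An operator $T\in B(\ell^2(X))$ has propagation $\le R$ if $T_{x,y}=0$ whenever $d(x,y)>R$. It has finite propagation if this holds for some $R\ge0$.

On $\mathbb Z$, diagonal operators have propagation $0$. The bilateral shift $s\delta_n=\delta_{n+1}$ has propagation $1$. Sums, products and adjoints of finite-propagation operators again have finite propagation; for products, the propagations add.

**Definition (uniform Roe algebra).** $C_u^*(X)$ is the norm closure in $B(\ell^2(X))$ of the $*$-algebra of all finite-propagation operators. It is a unital $C^*$-algebra.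

For example, $\sum_{n\in\mathbb Z}2^{-|n|}s^n$ lies in $C_u^*(\mathbb Z)$, because the series converges in norm, but it does not have finite propagation. If $X$ is finite with $n$ points, then $C_u^*(X)=M_n(\mathbb C)$.

**Definition (real rank zero).** A unital $C^*$-algebra $A$ has real rank zero if the self-adjoint elements with finite spectrum are norm dense in the self-adjoint elements of $A$. Equivalently, the invertible self-adjoint elements are dense in the self-adjoint elements. We use only the first form.

Here are some examples.

* $M_n(\mathbb C)$ has real rank zero, since every element has finite spectrum.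
* $\ell^\infty(\mathbb Z)$ has real rank zero: round every value of a bounded real sequence to the nearest multiple of $\eta$.
* $B(H)$ has real rank zero: apply a finite-valued Borel function close to the identity.
* $C([0,1])$ does not have real rank zero. A real continuous function on $[0,1]$ with finite range is constant, and constants are not dense.

**Definition (asymptotic dimension at most one).** $X$ has asymptotic dimension $\le1$ if for each $L>0$ there are uniformly bounded families $\{U_i\}$ and $\{V_j\}$ of nonempty subsets, jointly covering $X$, with $d(U_i,U_{i'})>L$ for $i\ne i'$ and $d(V_j,V_{j'})>L$ for $j\neq j'$. Here the distance of two sets is the infimum of the distances of their points.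

For $X=\mathbb Z$ take an integer $M\ge L$ and put $U_i=[2iM,(2i+1)M)\cap\mathbb Z$, $V_i=[(2i+1)M,(2i+2)M)\cap\mathbb Z$. Two different $U$'s are at distance at least $M+1>L$, and so are two different $V$'s.

A second example is the vertex set of a locally finite tree with root $o$, where $|x|=d(x,o)$. Take an integer $M\ge L$ with $M\ge 1$, put $R=2M$, and let $A_k=\{x: kR\le|x|<(k+1)R\}$. For $k\ge1$ call $x,y\in A_k$ equivalent if they have the same ancestor at level $kR-M$. For $k=0$ take one class.

* Equivalent points are at distance at most $2\big((k+1)R-(kR-M)\big)=3R$ if $k\ge 1$, and less than $2R$ if $k=0$.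
* If $x,y\in A_k$ are not equivalent, their paths to the root meet at a level below $kR-M$. So $d(x,y)>2(kR)-2(kR-M)=2M>L$.
* Points of $A_k$ and $A_{k'}$ with $k'\ge k+2$ differ in level by more than $R=2M>L$.

All distances are integers, so the strict bounds pass to infima. Let the $U$'s be the nonempty classes with $k$ even and the $V$'s those with $k$ odd. Subspaces inherit the property: intersect all sets with the subspace and discard the empty ones.

**Definition (coarse embedding).** A map $f:Y\to X$ is a coarse embedding if there are nondecreasing functions $\rho_\pm:[0,\infty)\to[0,\infty)$ with $\rho_-(t)\to\infty$ as $t\to\infty$ and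
$$\rho_-(d(x,y))\le d(f(x),f(y))\le\rho_+(d(x,y))\qquad(x,y\in Y).$$

The map $n\mapsto\lfloor n/2\rfloor$ on $\mathbb Z$ is a coarse embedding, with $\rho_-(t)=\max(0,(t-1)/2)$ and $\rho_+(t)=(t+1)/2$. Note that it is not injective. The map $n\mapsto n^2$ on $\mathbb N$ is not a coarse embedding, since $(n+1)^2-n^2$ is unbounded.

## 2. Does $C_u^*(\mathbb Z)$ have real rank zero?

In plain words: take a self-adjoint infinite matrix indexed by $\mathbb Z$ that lives on a band around the diagonal. Can we move it slightly, keep it on some possibly much wider band, and make its spectrum finite? This question comes from the lecture notes "Dimension theories in topology, coarse geometry, and $C^*$-algebras" (http://math.ipm.ac.ir/conferences/2018/OpeAlg2018/Abstract/LectureNotes-Liao.pdf). The answer is yes.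

**Theorem A.** $C_u^*(\mathbb Z)$ has real rank zero. More precisely, for every self-adjoint $a\in C_u^*(\mathbb Z)$ and $\varepsilon>0$ there is a self-adjoint $b$ of finite propagation with finite spectrum and $\|a-b\|<\varepsilon$.

**Theorem B.** Let $X$ be a metric space in which bounded sets are finite (for example a bounded geometry space), with asymptotic dimension $\le1$. Then $C_u^*(X)$ has real rank zero, and finite-propagation self-adjoint elements of finite spectrum are dense in the self-adjoint part.

**Theorem C.** If the half-plane $\mathbb N\times\mathbb Z$ coarsely embeds into a metric space $X$ with finite bounded sets, then $C_u^*(X)$ does not have real rank zero. Consequently: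

* $C_u^*(\mathbb Z^n)$ has real rank zero if and only if $n\le1$;
* for a finitely generated virtually nilpotent group $G$, $C_u^*(G)$ has real rank zero if and only if $G$ is virtually cyclic (possibly finite).

No characterization for all spaces of asymptotic dimension $\ge2$ is claimed.

The positive results rest on one deep published theorem.

**Lin's theorem.** For every $\varepsilon>0$ there is $\delta>0$ such that for all $n$ and all self-adjoint $A,B\in M_n(\mathbb C)$ with $\|A\|,\|B\|\le1$ and $\|AB-BA\|\le\delta$, there are commuting self-adjoint $A',B'\in M_n(\mathbb C)$ with $\|A-A'\|\le\varepsilon$ and $\|B-B'\|\le\varepsilon$.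

The reference is H. Lin, *Almost commuting selfadjoint matrices and applications*, Fields Inst. Commun. 13 (1997); a short proof is in Friis–Rørdam, J. reine angew. Math. 479 (1996). What matters for us is that $\delta$ does not depend on $n$.

## 3. Block-diagonal operators can be rounded

The easiest self-adjoint elements of $C_u^*(\mathbb Z)$ are the diagonal ones, and we round their entries. Next come operators that are block diagonal along intervals of bounded length. We round each finite block by functional calculus, and the result stays in the blocks. The blocks need not be spanned by basis vectors, and this freedom will be essential.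

For $0<\eta<1$ let $G_\eta=\{k\eta:k\in\mathbb Z,\ |k\eta|\le1\}$, a finite set. Let $g:[-1,1]\to G_\eta$ round $t/\eta$ toward zero, that is, $g(t)=\eta\,\mathrm{sgn}(t)\lfloor|t|/\eta\rfloor$. Then $|g(t)-t|\le\eta$.

**Lemma 1 (rounding).** Let $(q_k)$ be mutually orthogonal projections on $\ell^2(X)$ summing strongly to $1$, with $q_k=P_{S_k}q_kP_{S_k}$ for finite sets $S_k$ of diameter $\le D$. Let $c=c^*$ satisfy $\|c\|\le1$ and $q_kcq_l=0$ for $k\ne l$. Then for $0<\eta<1$ there is $b=b^*$ of propagation $\le D$ with $\sigma(b)\subset G_\eta$ and $\|b-c\|\le\eta$.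

*Proof.* The operator $c$ is the direct sum of the self-adjoint contractions $c_k=q_kcq_k$ on the finite-dimensional spaces $q_k\ell^2(X)$. Put $b=\sum_kg(c_k)$, where $g(c_k)$ is computed in $B(q_k\ell^2(X))$. This direct sum is self-adjoint and $\|b-c\|=\sup_k\|g(c_k)-c_k\|\le\eta$. Since $\prod_{\lambda\in G_\eta}(b-\lambda)=0$, we have $\sigma(b)\subset G_\eta$. Finally $g(c_k)=P_{S_k}g(c_k)P_{S_k}$, so every nonzero entry of $b$ sits in some $S_k\times S_k$. The sets $S_k$ may overlap; this does no harm. $\square$

So the task becomes: make a band operator block diagonal up to a small error, with respect to blocks of bounded diameter.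

## 4. Two direct attempts on $\tfrac12(s+s^*)$

Take $a=\frac12(s+s^*)$. Under the Fourier identification $\delta_n\leftrightarrow e^{in\theta}$, $a$ is multiplication by $\cos\theta$ on $L^2$ of the circle.

**Attempt 1: round $a$ itself.** In $B(\ell^2(\mathbb Z))$ we would take $g(a)$, multiplication by $g(\cos\theta)$. This has finite spectrum and is within $\eta$ of $a$. It fails because $g(a)\notin C_u^*(\mathbb Z)$, as we now check.

First, if multiplication by a bounded measurable $F$ is an operator $T$ in $C_u^*(\mathbb Z)$, then $F$ agrees almost everywhere with a continuous function. Choose $T_n$ of finite propagation $\le R_n$ with $\|T-T_n\|\to0$. Fix $n$ and let $T_n'$ be a weak operator limit point of the averages $\frac1N\sum_{m=0}^{N-1}s^mT_ns^{-m}$ as $N\to\infty$. Each average has propagation $\le R_n$. Each is within $\|T-T_n\|$ of $T$, because $T$ commutes with $s$. Conjugating an average by $s$ changes it by at most $\frac2N\|T_n\|$. So $T_n'$ commutes with $s$, has propagation $\le R_n$, and satisfies $\|T-T_n'\|\le\|T-T_n\|$. Its entries depend only on $x-y$ and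 vanish for $|x-y|>R_n$, so it is multiplication by a trigonometric polynomial. Thus $F$ is a uniform (essential) limit of trigonometric polynomials.

Second, $g(\cos\theta)$ is finite-valued. It is positive near $\theta=0$ and negative near $\theta=\pi$, since $|g(t)-t|\le\eta<1$. A continuous function equal to it almost everywhere would take values in the finite set $G_\eta$ on a closed set of full measure, hence on the whole circle, and so would be constant. This is a contradiction.

**Attempt 2: chop $\mathbb Z$ into long intervals.** Let $I_j$ be consecutive intervals of length $\ge2$ and compare $a$ with $\sum_jP_{I_j}aP_{I_j}$. The difference consists of the entries $\frac12$ linking the two sides of each cut. It is a direct sum of copies of $\begin{pmatrix}0&1/2\\1/2&0\end{pmatrix}$ and zeros, so its norm is $\frac12$, however long the intervals are. Equivalently, $\|[P_{[n,\infty)},a]\|=\frac12$ for every $n$. Coordinate cuts are too sharp.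

**What is needed.** A gradual cut does almost commute with $a$. If $h$ is a ramp rising linearly from $0$ to $1$ over a length $L$, the entries of $[h,a]$ are $(h(x)-h(y))a_{x,y}$, of size at most $\frac1{2L}$ and on two diagonals only. But $h$ is not a projection, and its spectral projection $\chi_{(1/2,\infty)}(h)$ is again a sharp cut.

Lin's theorem gets past this point. Near the cut, $a$ and $h$ are finite matrices that almost commute. Replace them by nearby matrices $a',h'$ that commute. Then $E=\chi_{(1/2,\infty)}(h')$ commutes with $a'$ exactly, so it almost commutes with $a$. It is a projection that cuts, although not along basis vectors.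

One concern remains. We must glue $E$ to $0$ on the left and to $1$ on the right, so $E$ has to look like $0$ and $1$ near the ends of the ramp. Closeness of $h'$ and $h$ does not make their spectral projections close: for the scalars $h=\frac12$ and $h'=\frac12+\varepsilon$, the projections $\chi_{(1/2,\infty)}$ are $0$ and $1$. What saves us is a spectral gap: $h\le\frac14$ on the left part, while $h'>\frac12$ on the range of $E$. Lemma 3 turns this gap into an estimate with no dimension in it, and then straightens $E$ so that the gluing is exact.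

## 5. Slowly varying functions almost commute with band matrices

The purpose of this lemma is to verify the hypothesis of Lin's theorem for ramps.

**Lemma 2.** Let $S$ be a finite set, $a\in B(\ell^2(S))$, $\varphi:S\to[0,1]$ and $s>0$, with $|\varphi(x)-\varphi(y)|\le s$ whenever $a_{x,y}\ne0$. Then $\|[\varphi,a]\|\le4s\|a\|$.

*Proof.* The matrix $[\varphi,a]$ has entries $(\varphi(x)-\varphi(y))a_{x,y}$. Small multipliers do not by themselves control an operator norm, so we pass to integer values, where Fourier analysis helps.

Put $\psi=\lfloor\varphi/s\rfloor$. Then $0\le\varphi-s\psi\le s$, so $\|\varphi-s\psi\|\le s$. If $a_{x,y}\ne0$, then $\varphi(x)/s\le\varphi(y)/s+1$, hence $\psi(x)\le\psi(y)+1$. By symmetry $|\psi(x)-\psi(y)|\le1$.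

For $k\in\{-1,0,1\}$ let $a_k$ have the entries $a_{x,y}$ where $\psi(x)-\psi(y)=k$, and $0$ elsewhere. Then $a=a_{-1}+a_0+a_1$. The $(x,y)$ entry of $e^{i\theta\psi}ae^{-i\theta\psi}$ is $e^{i\theta(\psi(x)-\psi(y))}a_{x,y}$. So
$$e^{i\theta\psi}ae^{-i\theta\psi}=\sum_{k=-1}^1e^{ik\theta}a_k,\qquad a_k=\frac1{2\pi}\int_0^{2\pi}e^{-ik\theta}\,e^{i\theta\psi}ae^{-i\theta\psi}\,d\theta .$$
The integrand has norm $\|a\|$, hence $\|a_k\|\le\|a\|$. Since $[\psi,a]=a_1-a_{-1}$, we get
$$\|[\varphi,a]\|\le\|[\varphi-s\psi,a]\|+s\|[\psi,a]\|\le2s\|a\|+2s\|a\|=4s\|a\|.\qquad\square$$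

## 6. An almost commuting projection with prescribed ends

**Lemma 3.** For every $\eta>0$ there is $\delta>0$ such that the following holds for every finite-dimensional Hilbert space $H$. If $a=a^*$ and $h=h^*$ in $B(H)$ satisfy $\|a\|\le1$, $0\le h\le1$ and $\|[a,h]\|\le\delta$, then there is a projection $e\in B(H)$ with
$$\|[e,a]\|\le\eta,\qquad e\,\chi_{[0,1/4]}(h)=0,\qquad e\,\chi_{[3/4,1]}(h)=\chi_{[3/4,1]}(h).$$

*Proof.* Let $\varepsilon=\min(\eta/66,1/33)$ and let $\delta$ be given by Lin's theorem for this $\varepsilon$. Write
$$P_-=\chi_{[0,1/4]}(h),\qquad P_+=\chi_{[3/4,1]}(h),\qquad P_0=1-P_--P_+ .$$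

**Step 1: a projection from Lin's theorem.** Take commuting self-adjoint $a',h'$ with $\|a-a'\|,\|h-h'\|\le\varepsilon$, and put $E=\chi_{(1/2,\infty)}(h')$. Since $E$ commutes with $a'$, we have $[E,a]=[E,a-a']$, so $\|[E,a]\|\le2\varepsilon$.

**Step 2: $E$ is nearly right at both ends.** We claim that $\|EP_-\|\le4\varepsilon$ and $\|(1-E)P_+\|\le4\varepsilon$.

Let $X=EP_-$ and $Y=E(h'-h)P_-$. As $E$ commutes with $h'$ and $P_-$ with $h$, $Y=h'X-Xh$; also $\|Y\|\le\varepsilon$. We solve this equation for $X$. Differentiating,
$$\frac{d}{dt}\big(e^{-th'}Xe^{th}\big)=e^{-th'}(-h'X+Xh)e^{th}=-e^{-th'}Ye^{th}.$$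
On $EH$ we have $h'\ge\frac12$, and on $P_-H$ we have $h\le\frac14$. Both $X$ and $Y$ have the form $E(\cdot)P_-$, so for $t\ge0$ they satisfy $\|e^{-th'}Xe^{th}\|\le e^{-t/2}e^{t/4}\|X\|\to0$ and $\|e^{-th'}Ye^{th}\|\le e^{-t/4}\varepsilon$. Integrating from $0$ to $\infty$,
$$X=\int_0^\infty e^{-th'}Ye^{th}\,dt,\qquad\|X\|\le\varepsilon\int_0^\infty e^{-t/4}\,dt=4\varepsilon .$$

For the other end let $X'=(1-E)P_+$ and $Y'=(1-E)(h'-h)P_+=h'X'-X'h$, with $\|Y'\|\le\varepsilon$. Now $\frac{d}{dt}(e^{th'}X'e^{-th})=e^{th'}Y'e^{-th}$. Since $h'\le\frac12$ on $(1-E)H$ and $h\ge\frac34$ on $P_+H$, the function $e^{th'}X'e^{-th}$ has norm $\le e^{t/2}e^{-3t/4}\|X'\|\to0$. So $-X'=\int_0^\infty e^{th'}Y'e^{-th}dt$ and $\|X'\|\le4\varepsilon$.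

**Step 3: straighten the ends.** We replace $E$ by a nearby self-adjoint operator that is exactly $0$ on $P_-H$ and exactly $1$ on $P_+H$. Let
$$F=P_++P_0EP_0 .$$
To compare, write $E=EP_-+EP_0+EP_+$. Here $EP_+=P_+-(1-E)P_+$. Also $EP_0=P_-EP_0+P_0EP_0+P_+EP_0$, where $P_+EP_0=-P_+(1-E)P_0$ because $P_+P_0=0$. Hence
$$E-F=EP_--(1-E)P_++P_-EP_0-P_+(1-E)P_0 .$$
By Step 2 (and adjoints) each of the four terms has norm $\le4\varepsilon$, so $\|E-F\|\le16\varepsilon\le\frac{16}{33}<\frac12$.

**Step 4: turn $F$ into a projection.** The spectrum of the self-adjoint $F$ lies within $16\varepsilon<\frac12$ of $\sigma(E)\subset\{0,1\}$. Put $e=\chi_{(1/2,\infty)}(F)$. Then $\|e-F\|\le16\varepsilon$, so $\|e-E\|\le32\varepsilon$ and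
$$\|[e,a]\|\le\|[E,a]\|+2\|e-E\|\,\|a\|\le2\varepsilon+64\varepsilon=66\varepsilon\le\eta .$$
Since $FP_+=P_+$, vectors in $P_+H$ are eigenvectors of $F$ with eigenvalue $1$, so $eP_+=P_+$. Since $FP_-=0$, likewise $eP_-=0$. $\square$

## 7. Proof of Theorem A: cuts at distance $2L$ in $\mathbb Z$

**Step 1: reduction to contractions of finite propagation.** Let $a=a^*\in C_u^*(\mathbb Z)$ and $\varepsilon>0$. Choose $c$ of finite propagation with $\|a-c\|<\varepsilon/2$. Replacing $c$ by $(c+c^*)/2$, which is at least as close to $a$, we may take $c=c^*$. Put $M=\max(1,\|c\|)$. It suffices to approximate $c/M$ within less than $\varepsilon/(2M)$. Rename $c/M$ as $a$: from now on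
$$a=a^*,\qquad\|a\|\le1,\qquad a\text{ has propagation}\le r,\qquad r\ge1 .$$
Fix $\eta\in(0,1)$. We shall find $b=b^*$ of finite propagation and finite spectrum with $\|a-b\|\le3\eta$. Since $\eta$ is arbitrary, this proves the theorem. Let $\delta$ be as in Lemma 3 for this $\eta$, and choose an integer $L\ge\max(8r,4r/\delta)$.

**Step 2: a soft cut at each place $2jL$.** For $j\in\mathbb Z$ let
$$J_j=\{x\in\mathbb Z:2jL\le x<2jL+L\},\qquad a_j=P_{J_j}aP_{J_j}\in B(\ell^2(J_j)),\qquad h_j(x)=\frac{x-2jL}{L}\in[0,1)\ \text{on }J_j .$$
If $(a_j)_{x,y}\ne0$, then $|x-y|\le r$ and $|h_j(x)-h_j(y)|\le r/L$. Lemma 2 with $s=r/L$ gives $\|[h_j,a_j]\|\le4r/L\le\delta$. Lemma 3 yields a projection $e_j$ on $\ell^2(J_j)$ with $\|[e_j,a_j]\|\le\eta$ and, for $x\in J_j$,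
$$e_j\delta_x=0\ \text{ if }x\le2jL+\tfrac L4,\qquad e_j\delta_x=\delta_x\ \text{ if }x\ge2jL+\tfrac{3L}4 .\tag{1}$$
Let $f_j$ be the projection on $\ell^2(\mathbb Z)$ equal to $0$ on $\ell^2((-\infty,2jL))$, to $e_j$ on $\ell^2(J_j)$, and to $1$ on $\ell^2([2jL+L,\infty))$. It is a softened version of the projection onto a half-line.

**Step 3: $\|[f_j,a]\|\le\eta$.** We show that gluing creates no new commutator: $[f_j,a]_{x,y}=0$ unless $x,y\in J_j$. Recall that $f_j$ is self-adjoint, so (1) describes rows as well as columns.

* Let $x\ge2jL+L$. Row $x$ of $f_j$ is that of the identity, so $(f_ja)_{x,y}=a_{x,y}$. If $a_{x,z}\ne0$, then $z\ge x-r\ge2jL+\frac{3L}4$ because $r\le L/8$, so $(f_j)_{z,y}=\delta_{z,y}$. Thus $(af_j)_{x,y}=\sum_za_{x,z}(f_j)_{z,y}=a_{x,y}$, and the commutator entry is $0$.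
* Let $x<2jL$. Row $x$ of $f_j$ is zero, so $(f_ja)_{x,y}=0$. If $a_{x,z}\ne0$, then $z\le x+r<2jL+\frac L4$, so row $z$ of $f_j$ is zero, and $(af_j)_{x,y}=0$.
* If $y\notin J_j$, use $[f_j,a]^*=-[f_j,a]$ and the previous two cases.

Since $f_j$ commutes with $P_{J_j}$, it follows that $[f_j,a]=P_{J_j}[f_j,a]P_{J_j}=[e_j,a_j]$, extended by zero, and its norm is $\le\eta$.

**Step 4: blocks between consecutive cuts.** The range of $f_{j+1}$ lies in $\ell^2([2(j+1)L,\infty))$, where $f_j$ acts as $1$. So $f_{j+1}\le f_j$, and
$$q_j=f_j-f_{j+1}$$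
are mutually orthogonal projections. On finitely supported vectors $f_j$ is eventually $1$ as $j\to-\infty$ and eventually $0$ as $j\to+\infty$. Hence $f_j\to1$ and $f_j\to0$ strongly in these two limits, and $\sum_jq_j=1$ strongly. To the left of $2jL$ both $f_j$ and $f_{j+1}$ are $0$, and from $(2j+3)L$ on both are $1$. So
$$q_j=P_{S_j}q_jP_{S_j},\qquad S_j=[2jL,(2j+3)L)\cap\mathbb Z .$$

**Step 5: $a$ is nearly block diagonal.** If $|i-j|\ge2$, then $S_i$ and $S_j$ are at distance $\ge L>r$, so $q_iaq_j=q_iP_{S_i}aP_{S_j}q_j=0$.

For neighbors, note that $q_jf_{j+1}=0$ and $f_{j+1}q_{j+1}=q_{j+1}$. For a projection $f$ we have $(1-f)[a,f]=(1-f)af$. Hence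
$$q_jaq_{j+1}=q_j(1-f_{j+1})af_{j+1}q_{j+1}=q_j(1-f_{j+1})[a,f_{j+1}]\,q_{j+1},$$
which has norm $\le\eta$. Let $N=\sum_jq_jaq_{j+1}$. By orthogonality,
$$\|N\xi\|^2=\sum_j\|q_jaq_{j+1}\xi\|^2\le\eta^2\sum_j\|q_{j+1}\xi\|^2=\eta^2\|\xi\|^2,$$
so $\|N\|\le\eta$ and $\|N^*\|\le\eta$. With $b_0=\sum_jq_jaq_j$, the operators $a-b_0$ and $N+N^*$ have the same blocks $q_i(\cdot)q_j$, hence are equal. Therefore $\|a-b_0\|\le2\eta$.

**Step 6: round.** We have $\|b_0\|=\sup_j\|q_jaq_j\|\le1$, and $S_j$ has $3L$ points, so its diameter is less than $3L$. Lemma 1, applied to $c=b_0$ and the $q_j$, gives $b=b^*$ with $\sigma(b)\subset G_\eta$ finite, propagation $<3L$, and $\|b-b_0\|\le\eta$. So $b\in C_u^*(\mathbb Z)$ and $\|a-b\|\le3\eta$. $\blacksquare$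

**Remark (quantitative form).** Kachkovskiy and Safarov (J. Amer. Math. Soc. 29 (2016), 61–80) prove that every matrix $T$ has a normal matrix within $C\|[T,T^*]\|^{1/2}$, with $C$ independent of size. Apply this to $T=a+ih$ in Lemma 3. Here $[T,T^*]=-2i[a,h]$, so $\|[T,T^*]\|=2\|[a,h]\|$, and the real and imaginary parts $a',h'$ of the normal matrix commute and are within $C(2\delta)^{1/2}$ of $a$ and $h$. For $\eta\le1$ the number $\varepsilon$ in Lemma 3 is $\eta/66$. So $\delta=c\,\eta^2$ works with $c=1/(2\cdot66^2C^2)$.

In Theorem A, let $\varepsilon\in(0,1)$, take $\eta=\varepsilon/3$, and let $L$ be the least integer $\ge\max(8r,4r/(c\eta^2))$. As $r\ge1$ and $\eta<1$, $L\le8r+4r/(c\eta^2)+1\le(9+4/c)\,r\eta^{-2}$. Hence there is a universal $C'$, namely $C'=27(9+4/c)$, such that every self-adjoint contraction on $\ell^2(\mathbb Z)$ of propagation $\le r$ (with $r\ge1$) is within $\varepsilon\in(0,1)$ of a self-adjoint operator with finite spectrum and propagation $\le C'r\varepsilon^{-2}$.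

## 8. Proof of Theorem B: one projection from a two-family cover

In asymptotic dimension one there is no linear order, so there is no decreasing sequence of cuts. Instead we build a single soft projection $e$ that separates the sets $V_j$ from the sets $U_i$. Both $e$ and $1-e$ then split into bounded pieces.

As in Step 1 of Section 7, it suffices to treat $a=a^*$ with $\|a\|\le1$ and propagation $\le r$, $r>0$, and to find for each $\eta\in(0,1)$ some $b=b^*$ of finite propagation and finite spectrum with $\|a-b\|\le2\eta$. Let $\delta$ be as in Lemma 3 for $\eta$, let $L\ge\max(12r,12r/\delta)$, and take families $\{U_i\},\{V_j\}$ as in the definition of asymptotic dimension $\le1$ for this $L$.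

**Step 1: the ramp.** Put $U=\bigcup_iU_i$ and
$$\varphi(x)=\min\big(1,\,3d(x,U)/L\big),\qquad d(x,\emptyset)=\infty .$$
The function $\varphi$ is $3/L$-Lipschitz. Since bounded sets are finite, the distance to a nonempty $U$ is attained, so $\varphi(x)=0$ if and only if $x\in U$.

**Step 2: the ramp region splits into finite pieces.** Let $W=\{0<\varphi<1\}$ and $N_i=\{x:d(x,U_i)<L/3\}$. If $x\in W$, then $0<d(x,U)<L/3$, so $x\in N_i$ for some $i$. This $i$ is unique, since otherwise two of the $U$'s would be at distance $<2L/3$. Moreover $x\notin U$, so $x\in V_j$ for some $j$, which is unique because the $V_j$ are disjoint. Sorting points by $(i,j)$ gives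
$$W=\bigsqcup W_{ij},\qquad W_{ij}\subset V_j\cap N_i .$$
Each $W_{ij}$ is finite. If $x\in N_i$ and $y\in N_{i'}$ with $i\ne i'$, then $L<d(U_i,U_{i'})\le d(x,U_i)+d(x,y)+d(y,U_{i'})<\frac{2L}3+d(x,y)$, so $d(x,y)>\frac L3\ge4r>r$. Different $V$'s are at distance $>L>r$. So points of distinct $W_{ij}$ are at distance $>r$, and
$$P_WaP_W=\bigoplus a_{ij},\qquad a_{ij}=P_{W_{ij}}aP_{W_{ij}} .$$

**Step 3: the soft projection.** If $(a_{ij})_{x,y}\ne0$, then $|\varphi(x)-\varphi(y)|\le3r/L$. Lemma 2 with $s=3r/L$ gives $\|[a_{ij},\varphi|_{W_{ij}}]\|\le12r/L\le\delta$. Let $e_{ij}$ be the projection on $\ell^2(W_{ij})$ that Lemma 3 gives for $a_{ij}$ and $h=\varphi|_{W_{ij}}$. Let $e$ be the projection on $\ell^2(X)$ equal to $\bigoplus e_{ij}$ on $\ell^2(W)$, to $1$ on $\ell^2(\{\varphi=1\})$, and to $0$ on $\ell^2(\{\varphi=0\})$. Then row $z$ of $e$ is that of the identity if $\varphi(z)\ge\frac34$, and is zero if $\varphi(z)\le\frac14$.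

**Step 4: $\|[e,a]\|\le\eta$.** We show again that $[e,a]_{x,y}=0$ unless $x,y\in W$.

* If $\varphi(x)=1$, then $(ea)_{x,y}=a_{x,y}$. If $a_{x,z}\ne0$, then $\varphi(z)\ge1-\frac{3r}L\ge\frac34$, so $e_{z,y}=\delta_{z,y}$. Hence $(ae)_{x,y}=a_{x,y}$.
* If $\varphi(x)=0$, then $(ea)_{x,y}=0$. If $a_{x,z}\ne0$, then $\varphi(z)\le\frac{3r}L\le\frac14$, so row $z$ of $e$ is zero. Hence $(ae)_{x,y}=0$.
* For $y\notin W$ use $[e,a]^*=-[e,a]$.

As $e$ commutes with $P_W$, $[e,a]=P_W[e,a]P_W=\bigoplus[e_{ij},a_{ij}]$, with norm $\le\eta$.

**Step 5: drop the off-diagonal part.** Put $c=eae+(1-e)a(1-e)$. Then $a-c=ea(1-e)+(1-e)ae$. The two terms are adjoint to each other, with orthogonal ranges and orthogonal supports, so $\|a-c\|=\|ea(1-e)\|$. Since $ea(1-e)=[e,a](1-e)$, we get $\|a-c\|\le\eta$. Also $\|c\|=\max(\|eae\|,\|(1-e)a(1-e)\|)\le1$.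

**Step 6: $e$ splits along the $V_j$, and $1-e$ along the $N_i$.**

If $e_{x,y}\ne0$, then either $x=y$ and $\varphi(x)=1$, so $x\notin U$ and $x$ lies in some $V_j$; or $x,y\in W_{ij}\subset V_j$ for some $i,j$. So nonzero entries of $e$ occur only within a single $V_j$. Hence $e=\bigoplus_je^{(j)}$ with $e^{(j)}=P_{V_j}eP_{V_j}$ a projection on $\ell^2(V_j)$. Since $d(V_j,V_{j'})>r$, we have $e^{(j)}ae^{(j')}=0$ for $j\ne j'$.

If $(1-e)_{x,y}\ne0$, then either $x=y\in U$, so $x\in U_i\subset N_i$ for some $i$; or $x,y\in W_{ij}\subset N_i$. As the $N_i$ are disjoint, $1-e=\bigoplus_id^{(i)}$ with $d^{(i)}=P_{N_i}(1-e)P_{N_i}$ a projection on $\ell^2(N_i)$. Since points of different $N_i$ are at distance $>r$, $d^{(i)}ad^{(i')}=0$ for $i\ne i'$.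

**Step 7: round.** The projections $e^{(j)}$ and $d^{(i)}$ are mutually orthogonal and sum strongly to $e+(1-e)=1$. The operator $c$ is block diagonal for them. They live on the sets $V_j$ and $N_i$, which are finite and of uniformly bounded diameter: the diameter of $N_i$ is at most that of $U_i$ plus $\frac{2L}3$. Lemma 1 gives $b=b^*$ of finite propagation with $\sigma(b)\subset G_\eta$ and $\|b-c\|\le\eta$. So $\|a-b\|\le2\eta$. $\blacksquare$

**Examples covered.** By Section 1, Theorem B applies to $\mathbb Z$, to $\mathbb N$, and to all subspaces of locally finite trees. It applies to free groups, whose Cayley graphs are trees, and to virtually free groups. For groups we take finite generation and word metrics, so that balls are finite. For virtually free groups we use the following two observations, which will be needed again in Section 10.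

**Observation 1.** *If $f:Y\to X$ is a coarse embedding, bounded sets in $X$ and $Y$ are finite, and $X$ has asymptotic dimension $\le1$, then so does $Y$.* Given $L$, take families for $X$ with separation $>\rho_+(L)$ and pull them back, discarding empty preimages. If $d(y,y')\le L$, then $d(f(y),f(y'))\le\rho_+(L)$, so points of different preimages within one family are at distance $>L$. The preimages are uniformly bounded because $\rho_-(t)\to\infty$. So they are finite, and the distance of two of them is attained.

**Observation 2.** *(i) The inclusion of a finitely generated subgroup $H$ in a finitely generated group $G$ is a coarse embedding for word metrics. (ii) If $H$ has finite index, there is a coarse embedding $G\to H$.*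

For (i), if $K$ is the largest $G$-length of a generator of $H$, then $|h|_G\le K|h|_H$. For each $R$ only finitely many $h\in H$ have $|h|_G\le R$, so $|h|_H$ is bounded on them. By left invariance this is the coarse embedding property.

For (ii), recall that a finite-index subgroup of a finitely generated group is finitely generated. Write $G=\bigsqcup_mHs_m$ with finitely many $s_m$, let $M=\max_m|s_m|_G$, and map $hs_m\mapsto h$. Since $d_G(hs_m,h)=|s_m|_G\le M$, the numbers $d_G(hs_m,h's_{m'})$ and $d_G(h,h')$ differ by at most $2M$. By (i), each of $d_G(h,h')$ and $d_H(h,h')$ is bounded in terms of the other.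

## 9. The half-plane: an index obstruction in $K_1$

We now prove the first assertion of Theorem C. Two kinds of facts are used. From Brown–Pedersen, *$C^*$-algebras of real rank zero*, J. Funct. Anal. 99 (1991): real rank zero passes to hereditary subalgebras, in particular to corners $pAp$, and to matrix algebras $M_n(A)$. From K-theory we recall, for a unital $C^*$-algebra $A$ and a closed two-sided ideal $I$ with $1\notin I$:

* $K_0(A)$ is generated by the classes of projections in matrix algebras over $A$, and two projections at distance $<1$ have the same class. The same holds for $A/I$.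
* $K_1(A)$ consists of classes of unitaries in matrix algebras over $A$, with $[uv]=[u]+[v]$, $[VuV^*]=[u]$ for unitary $V$, and $[\mathrm{diag}(u,1)]=[u]$.
* $K_1(I)=K_1(I+\mathbb C1)$, and $K_1(I)\to K_1(A)$ is induced by inclusion.
* $K_0(A)\to K_0(A/I)\to K_1(I)\to K_1(A)$ is exact. It is part of the six-term sequence.
* For the Calkin algebra of an infinite-dimensional separable Hilbert space, the Fredholm index gives a homomorphism from $K_1$ to $\mathbb Z$.

**Proposition 4.** $A=C_u^*(\mathbb N\times\mathbb Z)$ does not have real rank zero.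

**Step 1: real rank zero lifts projections in K-theory.** We show: *if $A$ has real rank zero, then $K_0(A)\to K_0(A/I)$ is surjective for every $I$ as above.* Every $M_n(A)$ then has real rank zero. Let $\pi:M_n(A)\to M_n(A/I)$ be the quotient map and $p\in M_n(A/I)$ a projection. Lift $p$ to some element and take the real part, which is a self-adjoint lift. Approximate this lift within $\frac14$ by $b=b^*$ of finite spectrum. Then $\|\pi(b)-p\|\le\frac14$, so $\sigma(\pi(b))\subset[-\frac14,\frac14]\cup[\frac34,\frac54]$. As $\sigma(b)$ is finite, $\chi_{(1/2,\infty)}$ is continuous on it, so $q=\chi_{(1/2,\infty)}(b)$ is a projection in $M_n(A)$ and $\pi(q)=\chi_{(1/2,\infty)}(\pi(b))$. Hence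
$$\|\pi(q)-p\|\le\|\pi(q)-\pi(b)\|+\|\pi(b)-p\|\le\tfrac14+\tfrac14<1,$$
so $[p]=[\pi(q)]$ is in the image. Such classes generate $K_0(A/I)$.

We now produce an ideal for which surjectivity fails.

**Step 2: the ideal of the edge.** Let $I\subset A$ be the closure of the set of finite-propagation operators supported in some strip, that is, operators whose nonzero entries have both indices in $\{(i,k):i\le R\}$ for some $R\ge0$. These operators form a $*$-algebra. Multiplying one of them on either side by an operator of propagation $\le R'$ gives an operator supported in the strip of width $R+R'$. Hence $I$ is a closed two-sided ideal of $A$. If $b$ is supported in a strip, then $b\delta_{(i,0)}=0$ for large $i$, so $\|1-b\|\ge1$. Thus $1\notin I$.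

**Step 3: three operators.** Define in $A$
$$w\delta_{(i,k)}=\delta_{(i,k+1)},\qquad v\delta_{(i,k)}=\delta_{(i+1,k)},\qquad u_0\delta_{(0,k)}=\delta_{(0,k+1)},\quad u_0\delta_{(i,k)}=\delta_{(i,k)}\ (i\ge1).$$
All have propagation $\le1$. Here $w$ and $u_0$ are unitary, $v$ is an isometry, $vv^*$ is the projection onto $\ell^2(\{i\ge1\})$, and $u_0-1\in I$. So $u_0$ is a unitary in $I+\mathbb C1$.

**Step 4: $[u_0]=0$ in $K_1(A)$.** The unitary $w_1=vwv^*+1-vv^*$ shifts the rows $i\ge1$ and fixes the row $i=0$, so $w=u_0w_1$. We show that $[w_1]=[w]$. Let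
$$V=\begin{pmatrix}v&1-vv^*\\0&v^*\end{pmatrix}.$$
Using $v^*v=1$ and $(1-vv^*)v=0$,
$$VV^*=\begin{pmatrix}vv^*+1-vv^*&(1-vv^*)v\\v^*(1-vv^*)&v^*v\end{pmatrix}=1,\qquad V^*V=\begin{pmatrix}v^*v&v^*(1-vv^*)\\(1-vv^*)v&1-vv^*+vv^*\end{pmatrix}=1,$$
$$V\begin{pmatrix}w&0\\0&1\end{pmatrix}V^*=\begin{pmatrix}vwv^*+1-vv^*&(1-vv^*)v\\v^*(1-vv^*)&v^*v\end{pmatrix}=\begin{pmatrix}w_1&0\\0&1\end{pmatrix}.$$
Hence $[w_1]=[w]$. From $[w]=[u_0]+[w_1]$ we get $[u_0]=0$ in $K_1(A)$.

**Step 5: $[u_0]\ne0$ in $K_1(I)$.** Let $P$ be the projection onto $\ell^2(\mathbb N\times\mathbb N)$. Let $b$ have propagation $\le R'$ and be supported in the strip $\{i\le R\}$. A nonzero entry of $[P,b]$ at $(x,y)$ requires that exactly one of $x,y$ has second coordinate $\ge0$. As $d(x,y)\le R'$, both second coordinates are then at most $R'$ in absolute value, and the first coordinates are $\le R$. So $[P,b]$ has only finitely many nonzero entries. Taking limits, $[P,b]$ is compact for every $b\in I$, hence for every $b\in I+\mathbb C1$.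

For $b,c\in I+\mathbb C1$ we have $PbcP-PbP\,PcP=Pb(1-P)cP$. This is compact, because $Pb(1-P)=[P,b](1-P)$ is. So $b\mapsto PbP$ modulo compacts is a unital $*$-homomorphism from $I+\mathbb C1$ to the Calkin algebra of $P\ell^2(\mathbb N\times\mathbb Z)$. With the Fredholm index it induces a homomorphism $K_1(I)\to\mathbb Z$. On the row $i=0$, $Pu_0P$ is the unilateral shift; on all other rows it is the identity. It is injective with one-dimensional cokernel, so the homomorphism sends $[u_0]$ to $-1\ne0$.

**Step 6: conclusion.** By Steps 4 and 5, $K_1(I)\to K_1(A)$ is not injective. By exactness, the map $K_0(A/I)\to K_1(I)$ is not zero. By exactness again, its kernel, the image of $K_0(A)$, is not all of $K_0(A/I)$. So $K_0(A)\to K_0(A/I)$ is not surjective, and by Step 1 $A$ does not have real rank zero. $\square$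

**From the half-plane to $X$.** Let $f:\mathbb N\times\mathbb Z\to X$ be a coarse embedding with control functions $\rho_\pm$. It need not be injective, so we first thin it out. Choose an integer $C\ge1$ with $\rho_-(C)>0$; then $f(x)=f(y)$ implies $d(x,y)<C$. Distinct points $(Ci,Ck)$ are at distance $\ge C$, so $f_C(i,k)=f(Ci,Ck)$ is injective. It is a coarse embedding with control functions $\rho_\pm(Ct)$.

Let $Y$ be its image and consider the unitary $\delta_x\mapsto\delta_{f_C(x)}$ from $\ell^2(\mathbb N\times\mathbb Z)$ to $\ell^2(Y)$. Conjugation by it sends propagation $\le R$ to propagation $\le\rho_+(CR)$. Conversely, if $d(f_C(x),f_C(y))\le R$, then $\rho_-(Cd(x,y))\le R$, which bounds $d(x,y)$. So the finite-propagation operators correspond in both directions, and $C_u^*(Y)\cong C_u^*(\mathbb N\times\mathbb Z)$.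

The projection $P_Y$ is diagonal, so $P_Y\in C_u^*(X)$. Compressing a finite-propagation operator on $X$ by $P_Y$ gives a finite-propagation operator on $Y$, and every finite-propagation operator on $Y$ extends by zero to $X$. Taking closures, $C_u^*(Y)=P_YC_u^*(X)P_Y$, a corner. If $C_u^*(X)$ had real rank zero, so would this corner, and hence $C_u^*(\mathbb N\times\mathbb Z)$, contrary to Proposition 4. This proves the first assertion of Theorem C. $\blacksquare$

## 10. $\mathbb Z^n$ and virtually nilpotent groups

**The groups $\mathbb Z^n$.** For $n\ge2$, $\mathbb Z^n$ with the $\ell^1$ metric contains $\mathbb N\times\mathbb Z$ isometrically, so $C_u^*(\mathbb Z^n)$ does not have real rank zero. For $n=1$ it does, by Theorem A. For $n=0$ the algebra is $\mathbb C$.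

**Groups containing $\mathbb Z^2$.** Let $G$ be finitely generated with a subgroup isomorphic to $\mathbb Z^2$. By Observation 2(i) the inclusion $\mathbb Z^2\to G$ is a coarse embedding. Composing it with $\mathbb N\times\mathbb Z\subset\mathbb Z^2$, we see that $C_u^*(G)$ does not have real rank zero.

**Virtually nilpotent groups.** Let $G$ be finitely generated and virtually nilpotent.

Suppose first that $G$ is virtually cyclic. If $G$ is finite, it has asymptotic dimension $\le1$: take the single set $U_1=G$. Otherwise $G$ has a finite-index subgroup isomorphic to $\mathbb Z$. By Observation 2(ii) there is a coarse embedding $G\to\mathbb Z$, and by Observation 1 $G$ has asymptotic dimension $\le1$. In both cases Theorem B shows that $C_u^*(G)$ has real rank zero.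

Suppose now that $G$ is not virtually cyclic. A nilpotent subgroup of finite index is finitely generated, and a finitely generated nilpotent group has a torsion-free subgroup of finite index (a textbook fact). So $G$ has a finite-index torsion-free nilpotent subgroup $N$, which is finitely generated and not cyclic. We find $\mathbb Z^2$ in $N$.

If $N$ is abelian, then $N\cong\mathbb Z^m$ with $m\ge2$, and we are done.

If $N$ is not abelian, its center $Z(N)$ is nontrivial, because $N$ is nilpotent and nontrivial. Pick $1\ne z\in Z(N)$ and $g\notin Z(N)$. We use the following standard fact of Mal'cev.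

**Fact 5.** *If $N$ is torsion-free nilpotent, $m\ne0$ and $g^m\in Z(N)$, then $g\in Z(N)$.*

*Proof.* Let $1=Z_0\le Z_1\le\dots\le Z_k=N$ be the upper central series, so $Z_1=Z(N)$. We first show that if the center of a group $\Gamma$ is torsion-free, then so is $Z_2(\Gamma)/Z_1(\Gamma)$. Let $x\in Z_2(\Gamma)$ with $x^m\in Z_1(\Gamma)$ and $m\ne 0$. For $y\in\Gamma$ the commutator $[x,y]$ is central, so $[x,y]^m=[x^m,y]=1$. Hence $[x,y]=1$ for all $y$, that is, $x\in Z_1(\Gamma)$.

Applying this successively to $N,\ N/Z_1,\ N/Z_2,\dots$, we find that all quotients $Z_{i+1}/Z_i$ are torsion-free. Now let $g^m\in Z_1$ and let $i$ be minimal with $g\in Z_i$. If $i\ge2$, then $g$ is nontrivial in $Z_i/Z_{i-1}$, while $g^m\in Z_1\le Z_{i-1}$, a contradiction. So $g\in Z_1$. $\square$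

If $z^k=g^m\ne1$, then $m\ne0$ and $g^m\in Z(N)$, so $g\in Z(N)$ by Fact 5, contrary to the choice of $g$. Thus $\langle z\rangle\cap\langle g\rangle=1$. Both elements have infinite order, as $N$ is torsion-free, and they commute. So $\langle z,g\rangle\cong\mathbb Z^2$.

Hence $G$ contains $\mathbb Z^2$ in either case, and $C_u^*(G)$ does not have real rank zero. This completes the proof of Theorem C. $\blacksquare$
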